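\title{Long monochromatic Berge-cycles in $r$-colored complete $r$-uniform hypergraphs}

\begin{abstract}
We prove that for every $r\ge 2$, every coloring of the edges of the complete $r$-uniform hypergraph on $n$ vertices with $r$ colors contains a monochromatic Berge-cycle of length at least $(1-o(1))\frac{2r-2}{2r-1}n$, and that the constant $\frac{2r-2}{2r-1}$ cannot be improved. For $r\ge3$ this is deduced from an off-diagonal theorem: if $0<\delta_1,\dots,\delta_r\le\frac13$ and $2\sum_i\delta_i-\max_i\delta_i>1$, then for large $n$ some color $i$ contains a Berge-cycle of length at least $(1-\delta_i)n$. The proof replaces the coloring by $r$ graphs such that almost every $r$-set is a clique in one of them, applies the Regularity Lemma, and ends with a structural statement about $r$ graphs that rests on K\"onig's theorem and on a careful choice of at most $r$ vertices.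
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $r\ge2$ be an integer and let $K_n^{(r)}$ be the complete $r$-uniform hypergraph on a set $V$ of $n$ vertices; its edges are all $r$-element subsets of $V$. An \emph{$r$-coloring} of $K_n^{(r)}$ assigns one of the colors $1,\dots,r$ to each edge. A \emph{Berge-cycle of length $\ell$} is a sequence
\[
(v_1,E_1,v_2,E_2,\dots,v_\ell,E_\ell,v_1)
\]
of distinct vertices $v_1,\dots,v_\ell$ and distinct edges $E_1,\dots,E_\ell$ such that $v_k,v_{k+1}\in E_k$ for $k=1,\dots,\ell$, where $v_{\ell+1}=v_1$. It is \emph{monochromatic} if all $E_k$ have the same color, and \emph{Hamiltonian} if $\ell=n$. Thus a Berge-cycle is a cyclic sequence of vertices in which every consecutive pair has its own edge containing it; the other $r-2$ vertices of that edge are unrestricted and may lie on the cycle or off it. For $r=2$ and $\ell\ge3$ this is an ordinary cycle. The question of this paper is: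

\begin{quote}
How long a monochromatic Berge-cycle does every $r$-coloring of $K_n^{(r)}$ contain?
\end{quote}

To guess the answer, let us try to color without long cycles. The cheapest way to shorten the cycles of a color $i$ is to keep that color away from a set $A_i$ of vertices. Take disjoint sets $A_1,\dots,A_{r-1}\subset V$, let $A$ be their union and let $B=V\setminus A$. An edge that misses some $A_i$ receives such a color $i$. Every other edge meets all $r-1$ sets $A_i$, so it has at most one vertex in $B$; it receives color $r$. In this coloring
\begin{equation}\label{eq:construction}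
\begin{array}{l}
\text{a Berge-cycle of color $i<r$ has length at most $n-|A_i|$,}\\[2pt]
\text{a Berge-cycle of color $r$ has length at most $2|A|$.}
\end{array}
\end{equation}
The first bound holds because every $v_k$ lies in an edge of color $i$, hence outside $A_i$. For the second, let $\ell\ge2$. The distinct vertices $v_k,v_{k+1}$ lie in a common edge of color $r$, so they are not both in $B$. The successor of a cycle vertex in $B$ is therefore in $A$, and the cycle has at most $|A|$ vertices in $B$ and at most $|A|$ in $A$. (If $\ell=1$, the existence of an edge of color $r$ gives $|A|\ge1$.)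

With $|A_i|=a$ for all $i$ the two bounds are $n-a$ and $2(r-1)a$, and they balance at $a=\frac{n}{2r-1}$, where both equal $\frac{2r-2}{2r-1}n$. For $r=2$ this is the coloring of $K_n$ in which the edges inside a set of $\frac23n$ vertices have one color and all remaining edges have the other. For $r=3$ the value is $\frac45n$. The construction needs as many colors as an edge has vertices: with $r=3$ and only two colors there is a single set $A_1$, the triples meeting it may have two vertices in $B$, and the bound $2|A|$ is lost.

Two known results, both recorded in \cite{problem}, fit this picture: every $2$-coloring of $K_n^{(3)}$ with $n\ge5$ contains a monochromatic Hamiltonian Berge-cycle, and every $3$-coloring of $K_n^{(3)}$ with large $n$ contains a monochromatic Berge-cycle of length asymptotically $\frac45n$. It is conjectured in \cite{problem} that the value $\frac{2r-2}{2r-1}n$ is asymptotically attained for every $r$. We prove this conjecture; the known case $r=3$ is not used.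

\begin{theorem}\label{thm:main}
For all $r\ge2$ and $\varepsilon>0$ there is $n_0$ such that for $n\ge n_0$ every $r$-coloring of $K_n^{(r)}$ contains a monochromatic Berge-cycle of length at least $(1-\varepsilon)\frac{2r-2}{2r-1}n$.
\end{theorem}

The construction also suggests what happens when different lengths $(1-\delta_i)n$ are asked for in different colors. Taking $|A_i|\approx\delta_in$ for $i<r$ keeps the cycles of color $i$ short, and those of color $r$ are short as long as $2\sum_{i<r}\delta_i\le1-\delta_r$, that is, $2\sum_i\delta_i-\delta_r\le1$. Any color can play the role of $r$, and the best choice is a color with the largest $\delta_i$. For $r\ge3$ we prove that this is the only obstruction when all $\delta_i$ are at most $\frac13$.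

\begin{theorem}\label{thm:off}
Let $r\ge3$, let $0<\delta_1,\dots,\delta_r\le\frac13$, and suppose that $2\sum_i\delta_i-\max_i\delta_i>1$. Then for $n\ge n_0(r,\delta_1,\dots,\delta_r)$, every coloring of $K_n^{(r)}$ with colors $1,\dots,r$ contains, for some $i$, a Berge-cycle of color $i$ of length at least $(1-\delta_i)n$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] For all $r\ge2$ and all $n$ there is an $r$-coloring of $K_n^{(r)}$ with no monochromatic Berge-cycle longer than $\lceil\frac{2r-2}{2r-1}n\rceil$.
\item[(b)] If $r\ge2$, $\delta_1,\dots,\delta_r>0$ and $2\sum_i\delta_i-\max_i\delta_i\le1$, then for every $n$ there is an $r$-coloring of $K_n^{(r)}$ in which, for every $i$, each Berge-cycle of color $i$ has length at most $(1-\delta_i)n+1$.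
\end{enumerate}
\end{theorem}

So the constant in Theorem~\ref{thm:main} is optimal, and for $r\ge3$ and $\delta_i\in(0,\frac13]$ the condition $2\sum_i\delta_i-\max_i\delta_i>1$ is exactly the off-diagonal threshold, up to an additive constant $1$ in the lengths.

Section~\ref{sec:easy} proves Theorem~\ref{thm:sharp} and derives Theorem~\ref{thm:main} from Theorem~\ref{thm:off}. The proof of Theorem~\ref{thm:off} has three parts. First, the coloring is encoded by $r$ graphs $G_1,\dots,G_r$ on $V$ whose cycles lift to monochromatic Berge-cycles and in which almost every $r$-set is a clique of some $G_i$ (Section~\ref{sec:graphs}). Second, we introduce a matching parameter $s$ of a connected graph (Section~\ref{sec:konig}) and show that if $r$ graphs all have small $s$, then some $r$-set is a clique in none of them (Section~\ref{sec:structure}); this is the heart of the argument. Third, the Regularity Lemma turns a large value of $s$ in a cluster graph into a long cycle (Section~\ref{sec:regularity}). Section~\ref{sec:final} puts the parts together. We write $[k]=\{1,\dots,k\}$.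

\section{Sharpness, and the reduction to the off-diagonal theorem}\label{sec:easy}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) Use the coloring of Section~\ref{sec:intro} with $|A_i|=a=\lfloor\frac n{2r-1}\rfloor$ for all $i<r$. Since $(2r-1)a\le n$, we have $2(r-1)a\le n-a$, so by \eqref{eq:construction} all monochromatic Berge-cycles have length at most $n-a=\lceil\frac{2r-2}{2r-1}n\rceil$.

(b) Rename the colors so that $\delta_r=\max_i\delta_i$. The hypothesis reads $2\sum_{i<r}\delta_i+\delta_r\le1$. In particular $\sum_{i<r}\delta_i\le\frac12$, so there are disjoint sets $A_i$ with $|A_i|=\lfloor\delta_in\rfloor$ for $i<r$. By \eqref{eq:construction}, a cycle of color $i<r$ has length at most $n-\lfloor\delta_in\rfloor\le(1-\delta_i)n+1$, and a cycle of color $r$ has length at most $2\sum_{i<r}\delta_in\le(1-\delta_r)n$.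
\end{proof}

The case $r=2$ of Theorem~\ref{thm:main} needs a separate argument, because for two colors the hypotheses of Theorem~\ref{thm:off} cannot be met: $2(\delta_1+\delta_2)-\max_i\delta_i=\max_i\delta_i+2\min_i\delta_i\le1$ when both $\delta_i$ are at most $\frac13$. A classical Ramsey number settles it. Recall that $R(C_\ell,C_\ell)$ is the least $n$ such that every $2$-coloring of the edges of $K_n$ contains a monochromatic cycle of length $\ell$.

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:off}]
Let $r=2$. For even $\ell\ge6$ we have $R(C_\ell,C_\ell)=\frac{3\ell}2-1$ by Rosta \cite{Rosta} and Faudree and Schelp \cite{FS}. For $n\ge8$ let $\ell$ be the largest even integer with $\frac{3\ell}2-1\le n$, that is, with $\ell\le\frac23(n+1)$. Then $\ell\ge6$ and $\ell\ge\frac23(n+1)-2$, and the last quantity is at least $(1-\varepsilon)\frac23n$ for large $n$.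

Let $r\ge3$. We may assume $\varepsilon\le\frac1{10}$. For all $i$ put
\[
\delta_i=\delta=1-(1-\varepsilon)\frac{2r-2}{2r-1}=\frac{1+\varepsilon(2r-2)}{2r-1}.
\]
Then $\delta\le\frac15+\varepsilon\le\frac13$ and $2\sum_i\delta_i-\max_i\delta_i=(2r-1)\delta=1+\varepsilon(2r-2)>1$. Theorem~\ref{thm:off} gives a monochromatic Berge-cycle of length at least $(1-\delta)n=(1-\varepsilon)\frac{2r-2}{2r-1}n$.
\end{proof}

\section{From hyperedges to pairs}\label{sec:graphs}

Fix $r\ge3$ and an $r$-coloring of $K_n^{(r)}$. A Berge-cycle of color $i$ runs along pairs of vertices that are covered by edges of color $i$, so one would like to look for an ordinary cycle in the graph of such pairs. The obstacle is that the edges $E_k$ must be distinct: a single edge of color $i$ already covers the three pairs of a triangle, and it does not form a Berge-cycle of length $3$. We therefore keep only the pairs that are covered often enough. Let $G_i$ be the graph on $V$ whose edges are the pairs contained in at least $r$ edges of color $i$. The graphs $G_1,\dots,G_r$ may share edges.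

We use Hall's theorem: a bipartite graph with parts $X$ and $X'$ has a matching covering $X$ if and only if every subset $X_0\subset X$ has at least $|X_0|$ neighbors in $X'$.

\begin{lemma}\label{lem:lift}
If $G_i$ contains a cycle of length $\ell$, then there is a Berge-cycle of color $i$ of length $\ell$.
\end{lemma}

\begin{proof}
We must assign to the $\ell$ edges of the cycle distinct hyperedges of color $i$ containing them. Join each cycle edge to the hyperedges of color $i$ that contain it. Each cycle edge has degree at least $r$. Each hyperedge has degree at most $r$, because the cycle edges inside it form a graph of maximum degree at most $2$ on $r$ vertices, which has at most $r$ edges. If a set $X_0$ of cycle edges has $t$ neighbors, counting incidences gives $r|X_0|\le rt$. Hall's theorem gives the assignment.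
\end{proof}

Discarding the rarely covered pairs costs little. The next lemma is all that we retain from the coloring.

\begin{lemma}\label{lem:cliques}
Fewer than $r^2n^2/2$ of the $r$-subsets of $V$ are a clique in none of $G_1,\dots,G_r$.
\end{lemma}

\begin{proof}
Such an $r$-set has some color $i$ and contains a pair $p$ that is not an edge of $G_i$. There are at most $r\binom n2$ choices of $(i,p)$, and a pair $p\notin G_i$ lies in at most $r-1$ edges of color $i$. The count is at most $r(r-1)\binom n2<r^2n^2/2$.
\end{proof}

Since $r\ge3$, the bound $r^2n^2/2$ is negligible compared with $n^r$. It remains to show that if almost every $r$-set is a clique in one of $r$ graphs, then one of the graphs has a long cycle.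

\section{A matching parameter and its certificate}\label{sec:konig}

The absence of a long cycle is hard to use directly. We replace it by a bound on a matching number, for which K\"onig's theorem provides a structural certificate.

Let $\Gamma$ be a graph and let $C$ be the vertex set of a component of $\Gamma$. The \emph{double cover} $\mathcal B(C)$ is the bipartite graph with parts $\{a':a\in C\}$ and $\{a'':a\in C\}$ that has the two edges $a'b''$ and $b'a''$ for each edge $ab$ of $\Gamma$ inside $C$. Let $s_\Gamma(C)$ be the maximum size of a matching of $\mathcal B(C)$.

A cycle $a_1a_2\cdots a_\ell$ in $C$ gives the matching $\{a_j'a_{j+1}''\}$, so $s_\Gamma(C)$ is at least the length of every cycle in $C$; a matching with $\nu$ edges in $C$ gives $s_\Gamma(C)\ge2\nu$. For a triangle $s=3$, while an ordinary matching covers only two vertices. Lemma~\ref{lem:longcycle} below is a converse for cluster graphs: a component with parameter $s$ yields a cycle through almost $s$ clusters' worth of vertices.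

Two simple reasons make $s_\Gamma(C)$ small. The component may be small, as $s_\Gamma(C)\le|C|$. Or there may be a large set $S\subset C$ all of whose neighbors lie in a small set $T$ disjoint from $S$. Both occur in the coloring of Section~\ref{sec:intro}: for $i<r$ the vertices of $A_i$ are isolated in $G_i$, and in $G_r$ all neighbors of $B$ lie in $A$. K\"onig's theorem, which says that in a bipartite graph the maximum size of a matching equals the minimum size of a set of vertices meeting every edge, shows that there is no other reason.

\begin{lemma}\label{lem:konig}
Every component $C$ of a graph $\Gamma$ contains disjoint sets $S$ and $T$ such that every neighbor of a vertex of $S$ lies in $T$ and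
\[
s_\Gamma(C)=|C|-|S|+|T|.
\]
\end{lemma}

\begin{proof}
Let $K$ be a set of $s_\Gamma(C)$ vertices of $\mathcal B(C)$ meeting every edge. Let $S,R,T$ be the sets of $a\in C$ with $|K\cap\{a',a''\}|=0,1,2$, respectively. Then $|C|=|S|+|R|+|T|$ and $s_\Gamma(C)=|R|+2|T|=|C|-|S|+|T|$. If $a\in S$ and $ab\in\Gamma$, then $K$ meets both $a'b''$ and $b'a''$ but contains neither $a'$ nor $a''$, so $b',b''\in K$ and $b\in T$.
\end{proof}

\section{An $r$-set that is a clique in no color}\label{sec:structure}

The following proposition will be applied to cluster graphs. The graph $I$ will record the irregular pairs of clusters, about which nothing is known, and which we must therefore avoid.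

\begin{proposition}\label{prop:structure}
Let $r\ge3$, $0<\delta_1,\dots,\delta_r\le\frac13$, $\sigma>0$ and $2\sum_i\delta_i-\max_i\delta_i\ge1+\sigma$. There is $\theta>0$, depending only on $r,\sigma,\delta_1,\dots,\delta_r$, such that the following holds. Let $V$ be a set of $N\ge1/\theta$ vertices, let $I$ be a graph on $V$ of maximum degree at most $\theta N$, and let $\Gamma_1,\dots,\Gamma_r$ be graphs on $V$ with
\[
s_{\Gamma_i}(C)\le(1-\delta_i)N\quad\text{for every $i$ and every component $C$ of $\Gamma_i$.}
\]
Then some $r$-subset of $V$ is independent in $I$ and is a clique in none of $\Gamma_1,\dots,\Gamma_r$.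
\end{proposition}

We call the indices $i\in[r]$ colors, and we say that a set $W\subset V$ \emph{blocks} color $i$ if it contains two distinct vertices that are not adjacent in $\Gamma_i$. The task is to block $r$ colors with $r$ vertices.

\subsection{A model case}\label{sub:model}

Let $r=3$, let $I$ be empty and $N\ge3$, and suppose that the three graphs look like those of the extremal coloring. For $i=1,2$ there is a set $Y_i$ such that no edge of $\Gamma_i$ joins $Y_i$ to $V\setminus Y_i$ and both sides have at least $\delta_iN$ vertices. For color $3$ there are disjoint sets $S,T$ such that all $\Gamma_3$-neighbors of $S$ lie in $T$, with $|S|\ge|T|+\delta_3N$ and $|S|\ge2$. We show that if no triple blocks all three colors, then $2(\delta_1+\delta_2)+\delta_3\le1$.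

Fix $z\in S$. Replacing $Y_i$ by its complement if necessary, we may assume $z\notin Y_1\cup Y_2$.

\emph{First, $Y_1\subset T$.} If $v\in Y_1\setminus T$, then the pair $\{z,v\}$ blocks color $1$, as it is split by $Y_1$, and color $3$, as $z\in S$ and $v\notin T$. If the pair is also split by $Y_2$, add any third vertex. Otherwise it lies on one side of $Y_2$, and we add a vertex from the other side. In both cases the triple blocks all colors. The same argument with the colors $1$ and $2$ exchanged gives $Y_2\subset T$.

\emph{Second, $Y_1\cap Y_2=\emptyset$.} If $v\in Y_1\cap Y_2$, then $\{z,v\}$ blocks colors $1$ and $2$. Take $x\in S\setminus\{z\}$; it differs from $v\in T$, and $\{z,x\}$ blocks color $3$.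

Hence $|T|\ge|Y_1|+|Y_2|\ge(\delta_1+\delta_2)N$, and
\[
N\ge|S|+|T|\ge2|T|+\delta_3N\ge(2\delta_1+2\delta_2+\delta_3)N .
\]
We have recovered the extremal coloring: $Y_1,Y_2$ play the roles of $A_1,A_2$, the set $T$ that of $A$, and $S$ that of $B$. Four vertices would always have sufficed to block the three colors, namely $z$ and one suitable partner per color. Each step above saves one vertex by making one pair block two colors, and the only way to prevent all savings is the extremal structure, which does not fit into $N$ vertices.

The general proof follows this pattern, with two complications. Single vertices must be replaced by sets of linear size, so that $I$ can be avoided. And several colors may have the structure of color $3$. This already happens after a small perturbation of the extremal picture: if $\Gamma$ is complete on $V\setminus A_1$ and we join all of $A_1$ to one vertex $t\notin A_1$, then $\Gamma$ becomes connected, but $s_\Gamma(V)\le N-|A_1|+1$, since $t',t''$ and the vertices $a'$ with $a\notin A_1\cup\{t\}$ meet all edges of the double cover.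

The rest of this section proves Proposition~\ref{prop:structure}.

\subsection{Constants and the choice of vertices}

Put
\[
\delta_{\min}=\min_i\delta_i,\qquad \eta=\frac{\min(\sigma,\delta_{\min})}{8r},\qquad \lambda=\frac{\eta}{32r},\qquad \theta=\frac{\lambda}{2r}.
\]
Call a subset of $V$ \emph{large} if it has more than $\lambda N$ elements, and \emph{small} if it has at most $4\lambda N$ elements. If a set that is not small is split into at most four parts, one of the parts is large. The numbers $\frac\eta2$, $\eta-8\lambda$, $\delta_{\min}-\eta$ and $\frac16$ all exceed $2\lambda$; we use this whenever a set has to be large.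

If $W$ is an $I$-independent set of at most $r-1$ vertices and $X$ is large, then there is $x\in X\setminus W$ such that $W\cup\{x\}$ is $I$-independent. Indeed, $W$ and its $I$-neighbors form a set of at most $(r-1)(1+\theta N)\le2(r-1)\theta N<\lambda N$ vertices, where we used $1\le\theta N$. Below, whenever we \emph{choose} at most $r$ vertices from large sets, they are chosen one after another in this way, so they are distinct and form an $I$-independent set.

\subsection{Two types of colors}

We sort the colors by the reason for which $s$ is small.

A color $i$ is a \emph{cut color} if all components of $\Gamma_i$ have at most $(1-\delta_i+\eta)N$ vertices. Put $\delta^-=\delta_i-\eta\in(0,\frac13]$. There is a union $Y_i$ of components of $\Gamma_i$ with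
\begin{equation}\label{eq:cut}
(\delta_i-\eta)N\le|Y_i|\le(1-\delta_i+\eta)N .
\end{equation}
If some component has at least $\delta^-N$ vertices, take it. Otherwise add components one at a time until the total first reaches $\delta^-N$; it is then less than $2\delta^-N\le(1-\delta^-)N$. The last inequality uses $\delta_i\le\frac13$, and the bound is needed here: three components of $N/3$ vertices each cannot be split into two sides with more than $N/3$ vertices each. The complement of $Y_i$ also satisfies \eqref{eq:cut}, and we fix later which side is called $Y_i$.

All other colors are \emph{cover colors}. For such a color $i$, some component $C_i$ of $\Gamma_i$ has more than $(1-\delta_i+\eta)N$ vertices. Let $S_i,T_i\subset C_i$ be given by Lemma~\ref{lem:konig}, and put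
\[
Y_i=V\setminus C_i,\qquad Z_i=Y_i\cup S_i,\qquad\text{so that }|Y_i|<(\delta_i-\eta)N<N/3 .
\]
By Lemma~\ref{lem:konig} and the hypothesis, $N-|Y_i|-|S_i|+|T_i|\le(1-\delta_i)N$. This is the first inequality below, and the second follows from it since $Z_i\cap T_i=\emptyset$ gives $|Z_i|+|T_i|\le N$:
\begin{equation}\label{eq:ZT}
|Z_i|\ge|T_i|+\delta_iN,\qquad |T_i|\le\frac{1-\delta_i}2N .
\end{equation}
The slack $\eta$ in the definition of the types makes $S_i$ itself substantial: $|S_i|=|Z_i|-|Y_i|\ge|T_i|+\eta N$.

All blocking below comes from two facts.
\begin{enumerate}
\item[(P1)] For every color $i$: if $y\in Y_i$ and $x\notin Y_i$, then $xy\notin\Gamma_i$, because $Y_i$ is a union of components.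
\item[(P2)] For every cover color $i$: if $z\in S_i$, $x\notin T_i$ and $x\ne z$, then $xz\notin\Gamma_i$.
\end{enumerate}

\subsection{Efficient sets}

A cut color can always be blocked at the price of one more vertex. This suggests the following notion. A nonempty $I$-independent set $W$ is \emph{efficient} if it blocks all cover colors and blocks at least $|W|$ colors in total.

\medskip\noindent\textbf{Claim 0.} \emph{If an efficient set exists, then the conclusion of Proposition~\ref{prop:structure} holds.}

\begin{proof}
Let $W$ be efficient. At most $r-|W|$ colors are not blocked by $W$, and all of them are cut colors. If a cut color $c$ is not blocked by the current set, then by (P1) the set lies inside $Y_c$ or inside $V\setminus Y_c$. The other side is large by \eqref{eq:cut}; choose a vertex there and add it, which blocks $c$. After at most $r-|W|$ additions all colors are blocked by at most $r$ vertices. Choose further vertices from $V$ until the set has exactly $r$ elements.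
\end{proof}

From now on we assume that \emph{no efficient set exists}, and we derive a contradiction.

Suppose first that all colors are cut colors. Consider the four cells $Y_1\cap Y_2$, $Y_1\setminus Y_2$, $Y_2\setminus Y_1$ and $V\setminus(Y_1\cup Y_2)$. If the first and the fourth are both large, or the second and the third, choose a vertex in each of the two; this pair is split by both $Y_1$ and $Y_2$, so it blocks colors $1$ and $2$ and is efficient. Otherwise one of the first and fourth cells and one of the second and third cells have at most $\lambda N$ elements each. The union of two such cells is one of $Y_1$, $Y_2$, $V\setminus Y_1$, $V\setminus Y_2$, and it has at most $2\lambda N<(\delta_{\min}-\eta)N$ elements, contrary to \eqref{eq:cut}. So there is at least one cover color.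

\subsection{Chains of cover colors}

To block cover color $i$ by (P2) we need a vertex of $S_i$ and a partner outside $T_i$. To be economical, the partner should be the vertex that serves the next color: it should lie in $S_{i+1}\setminus T_i$. This set is large as soon as $|T_i|\le|T_{i+1}|$. So let $k\ge1$ be the number of cover colors, and rename the colors so that the cover colors are $1,\dots,k$ with $|T_1|\le\dots\le|T_k|$ and the cut colors are $k+1,\dots,r$. Put $T_0=\emptyset$. For $0\le a<b\le k$,
\begin{equation}\label{eq:ST}
|S_b\setminus T_a|\ge|S_b|-|T_a|\ge|T_b|+\eta N-|T_a|\ge\eta N .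
\end{equation}
A \emph{standard chain} consists of chosen vertices $z_i\in S_i\setminus T_{i-1}$ for $i\in[k]$. By (P2) the pair $\{z_i,z_{i+1}\}$ blocks color $i$ for $i<k$, and one more vertex $x\notin T_k$ blocks color $k$:
\[
z_1\xrightarrow{\ 1\ }z_2\xrightarrow{\ 2\ }\cdots\xrightarrow{\ k-1\ }z_k\xrightarrow{\ k\ }x .
\]
This uses $k+1$ vertices for $k$ colors, one vertex too many. Every argument below is a way of saving that vertex.

Color $k$, which has the largest set $T$, will play the role of color $3$ in the model case. The role of $Y_1,Y_2$ is played by the sets
\[
D_j=Z_j\setminus T_{j-1}\quad(j<k),\qquad D_c=Y_c\quad(c>k).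
\]
For $j<k$, the set $D_j$ consists of the vertices that can take position $j$ in a chain: they serve as partner for color $j-1$ and can block color $j$, through (P2) if they lie in $S_j$ and through (P1) if they lie in $Y_j$. By \eqref{eq:ZT}, $|D_j|\ge|T_j|+\delta_jN-|T_{j-1}|\ge\delta_jN$. Together with \eqref{eq:cut},
\begin{equation}\label{eq:D}
|D_a|\ge(\delta_a-\eta)N\qquad\text{for all }a\in[r]\setminus\{k\}.
\end{equation}
We shall prove that the sets $D_a$ lie almost inside $T_k$ and are almost disjoint.

The last vertex $z_k$ of a chain replaces the fixed vertex $z$ of the model case. It is taken from one of the following subsets of $S_k$: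
\[
H=S_k\setminus T_{k-1},\qquad H_j=H\ \ (1\le j\le k-2),\qquad H_{k-1}=S_k\setminus T_{k-2}\ \ (k\ge2).
\]
By \eqref{eq:ST} each has at least $\eta N$ elements. For each cut color $c$ we now fix the side called $Y_c$ so that $|H\setminus Y_c|\ge|H|/2\ge\eta N/2$.

If position $j$ is taken by a vertex of $Y_j$, we want to block color $j$ by pairing it with $z_k\notin Y_j$, so we need many candidates for $z_k$ outside $Y_j$. For a cover color we cannot exchange $Y_j$ with its complement. The first claim supplies the candidates. Its proof uses a chain that skips color $j$; when $j=k-1$ is skipped, $z_k$ has to avoid $T_{k-2}$, which explains the definition of $H_{k-1}$.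

\medskip\noindent\textbf{Claim 1.} \emph{For $j<k$, the set $H_j\cap Y_j$ is small.}

\begin{proof}
Suppose not. For $i\in[k]\setminus\{j\}$ let $i^-$ be the predecessor of $i$ in $[k]\setminus\{j\}$, with $i^-=0$ if there is none, and for $i\ne k$ let $i^+$ be the successor. Then $H_j=S_k\setminus T_{k^-}$. Choose $z_k\in H_j\cap Y_j$, choose $z_i\in S_i\setminus T_{i^-}$ for $i\in[k-1]\setminus\{j\}$, which is possible by \eqref{eq:ST}, and choose $x\in V\setminus(Y_j\cup T_k)$, a set of at least $N-\frac N3-\frac N2=\frac N6$ elements. Color $i\in[k-1]\setminus\{j\}$ is blocked by $\{z_i,z_{i^+}\}$ by (P2), since $z_{i^+}\notin T_i$. The pair $\{z_k,x\}$ blocks color $j$ by (P1) and color $k$ by (P2). These $k$ vertices form an efficient set.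
\end{proof}

For $j<k$ and $v\in Z_j$ define the \emph{end set}
\[
F_j(v)=H\ \text{ if }v\in S_j,\qquad F_j(v)=H_j\setminus Y_j\ \text{ if }v\in Y_j .
\]
It is a subset of $S_k$, and it has at least $(\eta-4\lambda)N$ elements by Claim 1. The following observation describes chains in which position $j$ is taken by a vertex of $Z_j$; the vertices are not required to be distinct, because in Claim 3 one vertex will take two positions.

\begin{enumerate}
\item[(C)] \emph{Let $j<k$ and let $z_1,\dots,z_k$ be vertices with $z_i\notin T_{i-1}$ for all $i<k$, $z_j\in Z_j$ and $z_k\in F_j(z_j)$. Then $\{z_1,\dots,z_k\}$ blocks every color $i\in[k-1]\setminus\{j\}$ with $z_i\in S_i$ and $z_i\ne z_{i+1}$, and it blocks color $j$ if $z_j\notin\{z_{j+1},z_k\}$.}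
\end{enumerate}
To see this, let $i\in[k-1]\setminus\{j\}$ be as stated. By (P2) it suffices that $z_{i+1}\notin T_i$. If $i+1<k$, this is assumed. If $i+1=k$, then $j\le k-2$, so $H_j=H$ and $z_k\in H$ avoids $T_{k-1}$. Now consider color $j$. If $z_j\in S_j$, then $z_{j+1}\notin T_j$, by assumption if $j+1<k$ and because $z_k\in H$ if $j+1=k$; so $\{z_j,z_{j+1}\}$ blocks $j$ by (P2). If $z_j\in Y_j$, then $z_k\notin Y_j$ and $\{z_j,z_k\}$ blocks $j$ by (P1).

\subsection{The sets $D_a$ are almost disjoint and almost inside $T_k$}

\noindent\textbf{Claim 2.} \emph{For every $a\in[r]\setminus\{k\}$, the set $D_a\setminus T_k$ is small. In particular $S_k\cap Y_c$ is small for every cut color $c$.}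

\begin{proof}
Suppose that $D_a\setminus T_k$ is not small. The saving is that a vertex of this set can serve as the partner $x\notin T_k$ of $z_k$.

Let $a=j<k$. One of $(D_j\cap S_j)\setminus T_k$ and $(D_j\cap Y_j)\setminus T_k$ is large; choose $z_j$ in it. Choose $z_i\in S_i\setminus T_{i-1}$ for $i\in[k-1]\setminus\{j\}$ and $z_k\in F_j(z_j)$. Since $z_j\in D_j$ avoids $T_{j-1}$, observation (C) applies, and colors $1,\dots,k-1$ are blocked. Color $k$ is blocked by $\{z_k,z_j\}$ by (P2), as $z_k\in S_k$ and $z_j\notin T_k$. These $k$ vertices form an efficient set.

Let $a=c>k$. Choose $v\in Y_c\setminus T_k$ and a standard chain with $z_k\in H\setminus Y_c$; this set is large by the choice of the side $Y_c$, and we choose $k+1\le r$ vertices. The chain blocks colors $1,\dots,k-1$, and $\{v,z_k\}$ blocks color $k$ by (P2) and color $c$ by (P1). These $k+1$ vertices form an efficient set.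

The last statement holds because $S_k\cap Y_c\subset Y_c\setminus T_k$.
\end{proof}

\noindent\textbf{Claim 3.} \emph{For distinct $a,b\in[r]\setminus\{k\}$, the set $D_a\cap D_b$ is small.}

\begin{proof}
Suppose not. Now the saving is that a vertex of $D_a\cap D_b$ serves both colors $a$ and $b$. The set $V\setminus T_k$ has at least $N/2$ elements by \eqref{eq:ZT}.

\emph{Two cut colors $c,c'$.} Choose $v\in Y_c\cap Y_{c'}$, $x\in V\setminus T_k$, and a standard chain with $z_k\in H\setminus(Y_c\cup Y_{c'})$; this set has at least $(\eta-8\lambda)N$ elements by Claim 2, since $H\subset S_k$. The chain blocks colors $1,\dots,k-1$, the pair $\{z_k,x\}$ blocks $k$, and $\{v,z_k\}$ blocks $c$ and $c'$ by (P1). These $k+2\le r$ vertices block $k+2$ colors and form an efficient set.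

\emph{A cover color $j<k$ and a cut color $c$.} One of $Y_c\cap D_j\cap S_j$ and $Y_c\cap D_j\cap Y_j$ is large; choose $z_j$ in it. Choose $z_i\in S_i\setminus T_{i-1}$ for $i\in[k-1]\setminus\{j\}$, choose $x\in V\setminus T_k$, and choose $z_k\in F_j(z_j)\setminus Y_c$, a set of at least $(\eta-8\lambda)N$ elements by Claim 2. By (C), colors $1,\dots,k-1$ are blocked. The pair $\{z_k,x\}$ blocks $k$, and $\{z_j,z_k\}$ blocks $c$ by (P1). These $k+1\le r$ vertices block $k+1$ colors and form an efficient set.

\emph{Two cover colors $j<l<k$.} Split $D_j\cap D_l$ into four parts according to whether a vertex lies in $S_j$ or $Y_j$ and in $S_l$ or $Y_l$. One part is large; choose $v$ in it and put $z_j=z_l=v$. Choose $z_i\in S_i\setminus T_{i-1}$ for $i\in[k-1]\setminus\{j,l\}$ and $z_k\in F_l(v)$. The successor of $v$ in the chain can no longer be relied on to block color $j$ (if $l=j+1$, it is $v$ itself), so we let the last vertex $x$ do this as well. If $v\in S_j$, choose $x\in V\setminus(T_k\cup T_j)$; by \eqref{eq:ZT} this set has at least $\frac{\delta_k+\delta_j}2N\ge\delta_{\min}N$ elements. If $v\in Y_j$, choose $x\in V\setminus(T_k\cup Y_j)$, which has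 at least $N/6$ elements. The set $W=\{v,x\}\cup\{z_i:i\in[k]\setminus\{j,l\}\}$ has $k$ elements.

Apply (C) with $l$ in place of $j$; its hypotheses hold because $v\in D_j\cap D_l$ avoids $T_{j-1}$ and $T_{l-1}$. For $i\in[k-1]\setminus\{j,l\}$ the vertex $z_i\in S_i$ differs from $z_{i+1}$, so color $i$ is blocked. Since $l+1\notin\{j,l\}$, the vertex $v$ differs from $z_{l+1}$ and from $z_k$, so color $l$ is blocked. The pair $\{v,x\}$ blocks color $j$, by (P2) if $v\in S_j$ and by (P1) if $v\in Y_j$, and $\{z_k,x\}$ blocks color $k$ by (P2). So $W$ is efficient.
\end{proof}

\subsection{Counting}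

Bonferroni's inequality states that $|\bigcup_aX_a|\ge\sum_a|X_a|-\sum_{a<b}|X_a\cap X_b|$. Apply it to the $r-1$ sets $X_a=D_a\cap T_k$, $a\ne k$. By \eqref{eq:D} and Claim 2, $|X_a|\ge(\delta_a-\eta-4\lambda)N$, and by Claim 3, $|X_a\cap X_b|\le4\lambda N$. As $(r-1)+\binom{r-1}2\le r^2$,
\[
|T_k|\ge\sum_{a\ne k}\delta_aN-r\eta N-4r^2\lambda N .
\]
The sets $Z_k$ and $T_k$ are disjoint, so \eqref{eq:ZT} gives
\[
N\ge|Z_k|+|T_k|\ge2|T_k|+\delta_kN\ge\Big(2\sum_{a=1}^r\delta_a-\delta_k\Big)N-(2r\eta+8r^2\lambda)N .
\]
Color $k$ need not have the largest $\delta$, but $\delta_k\le\max_i\delta_i$, so $2\sum_a\delta_a-\delta_k\ge1+\sigma$. This is the only use of the hypothesis on $\sum_i\delta_i$. Finally $2r\eta\le\frac\sigma4$ and $8r^2\lambda=\frac{r\eta}4\le\frac\sigma{32}$, so $N\ge(1+\sigma-\frac\sigma4-\frac\sigma{32})N>N$. This contradiction shows that an efficient set exists, and Claim 0 completes the proof of Proposition~\ref{prop:structure}. \hfill$\square$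

\section{Regularity and long cycles}\label{sec:regularity}

Proposition~\ref{prop:structure} cannot be applied to $G_1,\dots,G_r$ directly, for two reasons: a large value of $s$ does not by itself produce a long cycle (a long path has large $s$ and no cycle), and a single $r$-set that is a clique in no $G_i$ does not contradict Lemma~\ref{lem:cliques}. Passing to a regular partition repairs both.

For a graph $G$ and disjoint nonempty vertex sets $X,X'$, the \emph{density} $d_G(X,X')$ is the number of edges between $X$ and $X'$ divided by $|X||X'|$. The pair $(X,X')$ is \emph{$\varepsilon$-regular} in $G$ if $|d_G(X_0,X_0')-d_G(X,X')|\le\varepsilon$ whenever $X_0\subset X$, $X_0'\subset X'$, $|X_0|\ge\varepsilon|X|$ and $|X_0'|\ge\varepsilon|X'|$. We use Szemer\'edi's Regularity Lemma for several graphs; see the survey \cite{KS}.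

\begin{theorem}[Regularity Lemma]\label{thm:reg}
For all $r$, $\varepsilon>0$ and $k_0$ there are $M$ and $n_1$ such that the following holds. For any graphs $G_1,\dots,G_r$ on a set $V$ of $n\ge n_1$ vertices there is a partition $V=V_0\cup V_1\cup\dots\cup V_{N_1}$ with $k_0\le N_1\le M$, $|V_0|\le\varepsilon n$ and $|V_1|=\dots=|V_{N_1}|$, such that all but at most $\varepsilon N_1^2$ of the pairs $(V_a,V_b)$, $1\le a<b\le N_1$, are $\varepsilon$-regular in every $G_i$.
\end{theorem}

Put $d=\frac1{2r}$, let $0<\varepsilon\le d/12$, and take such a partition for the graphs $G_i$ of Section~\ref{sec:graphs}. The sets $V_1,\dots,V_{N_1}$ are the \emph{clusters}, $m$ is their common size, and a pair of clusters is \emph{irregular} if it fails to be $\varepsilon$-regular in some $G_i$. The Regularity Lemma bounds the number of irregular pairs, while Proposition~\ref{prop:structure} needs a bound on the maximum degree. So we delete the clusters that lie in more than $\sqrt\varepsilon N_1$ irregular pairs; there are at most $2\varepsilon N_1^2/(\sqrt\varepsilon N_1)=2\sqrt\varepsilon N_1$ of them. Let $N$ be the number of remaining clusters and let $I$ be the graph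 of irregular pairs on them. Since $\varepsilon\le\frac1{16}$, we have $N\ge N_1/2$, and since $N_1m\ge(1-\varepsilon)n$,
\begin{equation}\label{eq:partition}
\Delta(I)\le2\sqrt\varepsilon N,\qquad Nm\ge(1-2\sqrt\varepsilon)(1-\varepsilon)n\ge(1-3\sqrt\varepsilon)n,\qquad m\ge\frac n{2M}.
\end{equation}
Let $\Gamma_i$ be the graph on the (indices of the) remaining clusters in which $ab$ is an edge if $ab\notin I$ and $d_{G_i}(V_a,V_b)\ge d$.

\begin{lemma}\label{lem:longcycle}
Suppose that $\varepsilon\le d/12$ and $\varepsilon m\ge4M^2+3$. If $C$ is a component of $\Gamma_i$ with $s=s_{\Gamma_i}(C)\ge1$, then $G_i$ has a cycle of length at least $(1-7\varepsilon/d)\,sm$.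
\end{lemma}

\begin{proof}
All adjacencies between vertices of $V$ refer to $G_i$. Regularity enters only through the following property.
\begin{enumerate}
\item[$(\ast)$] If $ab\in\Gamma_i$, $X\subset V_b$ and $|X|\ge\varepsilon m$, then fewer than $\varepsilon m$ vertices of $V_a$ have fewer than $\frac d2|X|$ neighbors in $X$.
\end{enumerate}
Indeed, at least $\varepsilon m$ such vertices would form with $X$ a pair of density less than $\frac d2\le d-\varepsilon$, contrary to $\varepsilon$-regularity.

\emph{Halves.} A matching of $\mathcal B(C)$ may use a cluster twice, once as $a'$ and once as $a''$, so we cut each cluster in two. Let $h=\lfloor m/2\rfloor\ge m/3$, and for $a\in C$ let $V_a^1,V_a^2\subset V_a$ be disjoint sets of size $h$, the \emph{halves}. A pair $(V_a^x,V_b^y)$ of halves is \emph{active} if $ab\in\Gamma_i$. The halves and the active pairs form a connected graph: two halves of different clusters are joined along a path of $\Gamma_i$ in $C$, and the two halves of one cluster have a common neighbor, because $s\ge1$ means that $C$ has at least two vertices. Each edge $a'b''$ of a maximum matching of $\mathcal B(C)$ gives the active pair $(V_a^1,V_b^2)$.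 We obtain $s\le N$ active pairs $(P_1,Q_1),\dots,(P_s,Q_s)$ in which all $2s$ halves are distinct. Indices $t$ are taken modulo $s$.

We shall cover almost all of each $P_t\cup Q_t$ by one path and join these paths cyclically by short paths. The short paths are built first, while there is room everywhere.

\emph{Connectors.} For $t=1,\dots,s$ in turn we construct disjoint paths $L_t$, each with at most $2N$ vertices, from some $u_t\in Q_t$ to some $w_{t+1}\in P_{t+1}$, such that $u_t$ has at least $\frac d2h$ neighbors in $P_t$ and $w_{t+1}$ has at least $\frac d2h$ neighbors in $Q_{t+1}$. All connectors together have at most $2N^2\le2M^2$ vertices.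

Take distinct halves $Q_t=X_0,X_1,\dots,X_q=P_{t+1}$ with consecutive pairs active; here $1\le q<2N$. Let $X_j'$ be $X_j$ without the vertices of earlier connectors. Since $2M^2\le2\varepsilon m\le m/6$, we have $|X_j'|\ge m/6\ge2\varepsilon m$. By $(\ast)$, applied twice, all but fewer than $2\varepsilon m$ vertices of $X_0'$ have at least $\frac d2h$ neighbors in $P_t$ and at least $\frac d2|X_1'|$ neighbors in $X_1'$; let $x_0$ be such a vertex. Given $x_{j-1}$ with at least $\frac d2|X_j'|\ge\frac{dm}{12}\ge\varepsilon m$ neighbors in $X_j'$, property $(\ast)$ yields one among them, $x_j$, with at least $\frac d2|X_{j+1}'|$ neighbors in $X_{j+1}'$ if $j<q$, and with at least $\frac d2h$ neighbors in $Q_{t+1}$ if $j=q$. Let $L_t=x_0x_1\cdots x_q$, $u_t=x_0$ and $w_{t+1}=x_q$.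

\emph{Long paths.} Fix $t$. We build a path from $w_t$ to $u_t$ inside $P_t\cup Q_t$ that contains no other connector vertex. The path is grown greedily from $w_t$; to be sure that it can end at $u_t$, we first set aside some neighbors of $u_t$. Each of $u_t$ and $w_t$ has at least $\frac d2h-2M^2\ge2\varepsilon m-2M^2\ge\varepsilon m+1$ neighbors in the opposite half that are not connector vertices. Let $U\subset P_t$ consist of $\lceil\varepsilon m\rceil$ such neighbors of $u_t$. Let $P^*$ be $P_t$ without $U$ and the connector vertices, and let $Q^*$ be $Q_t$ without the connector vertices. We remove vertices from $P^*$ and $Q^*$ as they are used, one from each in every step. Initially $|Q^*|-|P^*|\ge\varepsilon m-2M^2\ge1$, and this difference does not change.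

Put $p_0=w_t$. We maintain that the current endpoint $p_j$ has at least $\varepsilon m$ neighbors in $Q^*$; this holds for $p_0$. While $|P^*|\ge2\varepsilon m/d$, we extend the path by two vertices. By $(\ast)$, some neighbor $q_{j+1}\in Q^*$ of $p_j$ has at least $\frac d2|P^*|\ge\varepsilon m$ neighbors in $P^*$. Since $|Q^*\setminus\{q_{j+1}\}|\ge|P^*|\ge2\varepsilon m/d$, property $(\ast)$ yields among these a vertex $p_{j+1}$ with at least $\varepsilon m$ neighbors in $Q^*\setminus\{q_{j+1}\}$. Remove $q_{j+1}$ from $Q^*$ and $p_{j+1}$ from $P^*$. When $|P^*|<2\varepsilon m/d$, we stop. By $(\ast)$, fewer than $\varepsilon m$ vertices of $Q_t$ have no neighbor in $U$, so the endpoint $p_j$ has a neighbor $q\in Q^*$ with a neighbor $p\in U$, and we finish the path with $p_j,q,p,u_t$.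

The size of $P^*$ dropped from at least $h-\varepsilon m-1-2M^2$ to less than $2\varepsilon m/d$, and each step added two vertices. As $2h\ge m-1$ and $d\le1$, the path has at least
\[
m-1-2\varepsilon m-2-4M^2-\frac{4\varepsilon m}d\ \ge\ m-\frac{6\varepsilon m}d-(4M^2+3)\ \ge\ \Big(1-\frac{7\varepsilon}d\Big)m
\]
vertices, and at least four in any case.

The long paths lie in the disjoint sets $P_t\cup Q_t$ and meet the connectors only in their endpoints $w_t,u_t$. Following the long path from $w_1$ to $u_1$, then $L_1$ to $w_2$, and so on until $L_s$ returns to $w_1$, we obtain a cycle of length at least $(1-7\varepsilon/d)sm$.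
\end{proof}

\section{Proof of Theorem~\ref{thm:off}}\label{sec:final}

Regularity loses a small fraction of the vertices, so we apply Proposition~\ref{prop:structure} with slightly smaller parameters. Choose $\sigma>0$ with $2\sum_i\delta_i-\max_i\delta_i\ge1+2\sigma$. Put $\rho=\min\{\frac12\min_i\delta_i,\frac\sigma{2r}\}$ and $\delta_i'=\delta_i-\rho\in(0,\frac13]$. Then
\[
2\sum_i\delta_i'-\max_i\delta_i'\ge1+2\sigma-2r\rho\ge1+\sigma .
\]
Let $\theta$ be given by Proposition~\ref{prop:structure} for $r,\sigma,\delta_1',\dots,\delta_r'$. With $d=\frac1{2r}$, choose $0<\varepsilon\le d/12$ so small that $2\sqrt\varepsilon\le\theta$ and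
\begin{equation}\label{eq:eps}
\frac{1-\delta_i}{(1-7\varepsilon/d)(1-3\sqrt\varepsilon)}\le1-\delta_i+\rho=1-\delta_i'\qquad\text{for all }i;
\end{equation}
both factors in the denominator are positive because $\varepsilon\le d/12\le\frac1{72}$. Take $k_0\ge2/\theta$, let $M$ and $n_1$ be given by Theorem~\ref{thm:reg}, and let $n\ge n_1$ be so large that $\varepsilon\frac n{2M}\ge4M^2+3$ and $(\frac n{2M})^r\ge r^2n^2$. The last condition can be met because $r\ge3$.

Fix an $r$-coloring of $K_n^{(r)}$ and suppose that, for every $i$, there is no Berge-cycle of color $i$ of length at least $(1-\delta_i)n$. Define $G_i$ as in Section~\ref{sec:graphs} and $N,m,I,\Gamma_i$ as in Section~\ref{sec:regularity}. By Lemma~\ref{lem:lift}, every cycle of $G_i$ is shorter than $(1-\delta_i)n$. By \eqref{eq:partition}, $\varepsilon m\ge4M^2+3$, so Lemma~\ref{lem:longcycle} shows that every component $C$ of $\Gamma_i$ satisfies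
\[
(1-7\varepsilon/d)\,s_{\Gamma_i}(C)\,m<(1-\delta_i)n\le(1-\delta_i)\frac{Nm}{1-3\sqrt\varepsilon};
\]
if $s_{\Gamma_i}(C)=0$ this holds trivially. With \eqref{eq:eps} we get $s_{\Gamma_i}(C)\le(1-\delta_i')N$. Moreover $N\ge N_1/2\ge1/\theta$ and $\Delta(I)\le2\sqrt\varepsilon N\le\theta N$.

Proposition~\ref{prop:structure} yields $r$ clusters $V_{a_1},\dots,V_{a_r}$, no two of which form an irregular pair, and for each $i$ a pair $p_i$ of them that is not an edge of $\Gamma_i$. Since $p_i\notin I$, the definition of $\Gamma_i$ forces the $G_i$-density of $p_i$ to be less than $d$; this is where independence in $I$ is needed. Consider the $m^r$ tuples in $V_{a_1}\times\dots\times V_{a_r}$. For each $i$, fewer than $dm^r$ of them have their two vertices in the clusters of $p_i$ adjacent in $G_i$. Hence more than $(1-rd)m^r=\frac12m^r$ tuples have this pair nonadjacent in $G_i$ for every $i$. Different tuples are different $r$-sets, as the clusters are disjoint. So more than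
\[
\frac12m^r\ge\frac12\Big(\frac n{2M}\Big)^r\ge\frac{r^2n^2}2
\]
of the $r$-subsets of $V$ are a clique in none of $G_1,\dots,G_r$, contradicting Lemma~\ref{lem:cliques}. This proves Theorem~\ref{thm:off}, and with it Theorem~\ref{thm:main}. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{problem}
``4. Monochromatic Hypergraph Cycles'', \texttt{http://www.math.uiuc.edu/excill/Sarkozy3.pdf}.

\bibitem{FS}
Faudree and Schelp, 1974.

\bibitem{KS}
Koml\'os and Simonovits, survey, 1996.

\bibitem{Rosta}
Rosta, 1973.

\end{thebibliography}
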